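\title{Counting Zero-Weight 5-Cliques in Merlin--Arthur Time $\tilde O(n^{2.5})$}

\begin{abstract}
We give a Merlin--Arthur protocol that certifies the exact number of zero-weight $5$-cliques in an $n$-vertex graph with polynomially bounded integer edge weights. The proof length and the verification time are both $\tilde O(n^{2.5})$, the square root of the cost of exhaustive search. The protocol splits the index of one vertex into two halves, so that prover and verifier each handle about $n^{2.5}$ terms of the fivefold sum, and it tests the weight condition by a low-degree polynomial that propagates carries. The same construction counts zero-weight $k$-cliques in $m$-edge graphs in time $\tilde O(m^{k/4})$ for $k=4$ and $k\ge 6$, and in time $\tilde O(\min\{m\sqrt n, m^{4/3}\})$ for $k=5$. We also show that the verifier must read $\Omega(n^2)$ weights, however long the proof.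
\end{abstract}

\section{The problem and the results}

Let $G=(V,E)$ be a simple undirected graph with $n$ vertices and $m$ edges, and let every edge carry an integer weight $w(u,v)\in\{-W,\dots,W\}$, where $W\le n^c$ for a constant $c$. A \emph{zero-weight $k$-clique} is a set of $k$ pairwise adjacent vertices whose $\binom k2$ edges have total weight $0$. The notation $\tilde O(\cdot)$ suppresses factors polylogarithmic in $n$. Exhaustive search counts the zero-weight $k$-cliques deterministically in time $\tilde O(n^k)$.

We ask how much time it takes to \emph{check} the count with the help of an untrusted prover. In a \emph{Merlin--Arthur protocol} for a claim about the input, Merlin sends a proof string, and Arthur runs a randomized algorithm on the input, the claim and the proof. The protocol has \emph{perfect completeness} if for every true claim some proof is accepted with probability $1$, and \emph{soundness error} $\varepsilon$ if for every false claim every proof is accepted with probability at most $\varepsilon$. Its \emph{time} is the length of the proof plus the running time of Arthur. For counting, the claim is that the number of zero-weight $k$-cliques equals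 a stated integer $N$; for non-existence, the claim is that there is no such clique.

That a zero-weight $5$-clique exists is easy to certify: Merlin names five vertices. That none exists, or that there are exactly $N$, is a statement about all $\binom n5$ sets at once, and no single set witnesses it. By \cite[Theorem~1.5]{source}, there is a Merlin--Arthur protocol that counts zero-weight $5$-cliques in time $\tilde O(nm)$, which is $\tilde O(n^3)$ in dense graphs. The following question is posed in \cite{source}.

\begin{quote}
\emph{Is there an $\tilde O(n^{2.5})$-time Merlin--Arthur protocol that counts the zero-weight $5$-cliques, or at least one that certifies that none exists?}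
\end{quote}

The exponent $2.5$ would be a quadratic improvement over exhaustive search. It is also what a simple heuristic suggests. The count is a sum of $n^5$ terms; if the sum can be arranged as $S$ outer times $T$ inner terms, with Merlin paying for the former and Arthur for the latter, then $ST=n^5$ and the best balance is $S=T=n^{2.5}$. Against this stands parity: five vertices divide as two plus three, which gives $n^3$. We show that parity is not an obstacle. In Theorems~\ref{thm:main} and~\ref{thm:sparse} the error $\varepsilon\in(0,1)$ may be any value with $1/\varepsilon$ bounded by a polynomial in $n$.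

\begin{theorem}\label{thm:main}
There is a Merlin--Arthur protocol, with perfect completeness and soundness error at most $\varepsilon$, that certifies the number $N$ of zero-weight $5$-cliques in an $n$-vertex graph. Merlin's proof length and Arthur's running time are both $\tilde O(n^{2.5})$. In particular, the case $N=0$ certifies non-existence in time $\tilde O(n^{2.5})$.
\end{theorem}

\begin{theorem}\label{thm:sparse}
For every fixed $k\ge3$, zero-weight $k$-cliques can be counted by a Merlin--Arthur protocol with perfect completeness and soundness error at most $\varepsilon$ whose time, apart from an $O(n+m)$ scan of the input, is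
\begin{itemize}
\item $\tilde O(m)$ for $k=3$;
\item $\tilde O(m^{k/4})$ for $k=4$ and every $k\ge6$;
\item $\tilde O(\min\{m\sqrt n,\,m^{4/3}\})$ for $k=5$.
\end{itemize}
Consequently, for every $k\ge4$ the time is $\tilde O(n^{k/2})$.
\end{theorem}

The bound for $k=3$ is already known; we include it because it falls out of the general construction in two lines. It does not reach $n^{k/2}=n^{1.5}$ in dense graphs, and the last theorem shows that no protocol can.

\begin{theorem}\label{thm:lower}
Let $k\ge3$ be fixed and $\varepsilon<1$. In any Merlin--Arthur protocol with perfect completeness and soundness error $\varepsilon$ that certifies non-existence of a zero-weight $k$-clique, or certifies the count, Arthur must in the worst case read $\Omega((1-\varepsilon)n^2)$ edge weights, regardless of the proof length. On graphs with $\Theta(m)$ edges he must read $\Omega((1-\varepsilon)m)$ weights.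
\end{theorem}

Section~\ref{sec:idea} explains the splitting idea without weights. Section~\ref{sec:zero} treats the weight condition. Section~\ref{sec:block} builds one protocol that underlies both upper bounds and proves Theorem~\ref{thm:main}. Sections~\ref{sec:sparse} and~\ref{sec:lower} prove Theorems~\ref{thm:sparse} and~\ref{thm:lower}.

\section{Model and algebraic tools}\label{sec:tools}

Arthur is a word RAM with $O(\log n)$-bit words and fair coins. The vertices are labeled by $[n]=\{1,\dots,n\}$, $n\ge2$, and we round $\varepsilon$ down to a power of $1/2$. Throughout, $L$ is the least positive integer with $2W<2^L$. The hypothesis $W\le n^c$ gives $L=O(\log n)$. All primes $p$ below have $O(\log n)$ bits, so each operation in the field $\mathbb F_p$, including inversion, costs polylogarithmic time. We use four standard facts.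

\paragraph{Primes.} By Bertrand's postulate, for every $\kappa\ge1$ there is a prime $p$ with $2^\kappa<p<2^{\kappa+1}$. The AKS test decides deterministically, in time polynomial in $\log p$, whether $p$ is prime.

\paragraph{Lagrange basis.} For $1\le s<p$ and $a\in[s]$ let
\[
\delta^{(s)}_a(X)=\prod_{a'\in[s],\,a'\ne a}\frac{X-a'}{a-a'}\in\mathbb F_p[X].
\]
It has degree $s-1$, and for $x\in[s]$ it equals $1$ if $x=a$ and $0$ otherwise. Given $r\in\mathbb F_p$, all $s$ values $\delta^{(s)}_a(r)$ can be computed in time $\tilde O(s)$: the numerators are products of a prefix $\prod_{a'<a}(r-a')$ and a suffix $\prod_{a'>a}(r-a')$, and the denominators are $(-1)^{s-a}(a-1)!\,(s-a)!$, which are nonzero because $s<p$.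

\paragraph{Interpolation on a grid.} Let $d_1,\dots,d_q\ge0$ with $d_\beta+1<p$. Every table $f\colon\prod_\beta[d_\beta+1]\to\mathbb F_p$ is the table of values of the polynomial
\begin{equation}\label{eq:interp}
\sum_{x}f(x)\prod_{\beta=1}^q\delta^{(d_\beta+1)}_{x_\beta}(X_\beta),
\end{equation}
which has degree at most $d_\beta$ in $X_\beta$. It is the only such polynomial, since tables and polynomials with these degree bounds form vector spaces of the same dimension $\prod_\beta(d_\beta+1)$.

\paragraph{Schwartz--Zippel lemma.} If $Q\in\mathbb F_p[X_1,\dots,X_q]$ is nonzero of total degree at most $D$ and $r$ is uniform in $\Omega^q$ for a set $\Omega\subseteq\mathbb F_p$, then $Q(r)=0$ with probability at most $D/|\Omega|$.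

\section{Outer, inner and split vertices}\label{sec:idea}

In this section we ignore the weights. Let $A$ be the adjacency matrix of $G$. The number of $k$-cliques, multiplied by $k!$, is
\[
\sum_{v_1,\dots,v_k\in[n]}\ \prod_{i<i'}A(v_i,v_{i'}).
\]
We call the positions $1,\dots,k$ \emph{roles}. Declare $j$ of the roles \emph{outer} and the others \emph{inner}. For an outer role $i$, replace the vertex $v_i$ by a variable $X_i$, that is, replace $A(v_i,v)$ by $\sum_u\delta^{(n)}_u(X_i)A(u,v)$, and interpolate in both arguments when both roles are outer. Summing the product over the inner vertices gives a polynomial $P$ in $j$ variables, of degree at most $(k-1)(n-1)$ in each, and the sum of $P$ over $[n]^j$ is the count. Merlin writes down $P$, which takes $O(n^j)$ field elements. Arthur adds up its values on $[n]^j$ and then tests Merlin's polynomial against $P$ at one random point $r$.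

At the point $r$, an outer role $i$ is played by a single \emph{virtual vertex}, the formal combination $\sum_u\delta^{(n)}_u(r_i)\,u$, whose row in the adjacency matrix is the same combination of the rows of $A$. Arthur computes these rows in $O(n^2)$ operations and then adds $n^{k-j}$ products. The total is of order $n^j+n^{k-j}+n^2$. For $k=4$ and $j=2$ this is $n^2$. For $k=5$ it is $n^3$ at best, only because $j$ is an integer.

The remedy is to let one role be half outer and half inner. Write the vertices in an $s\times s$ array with $s=\lceil\sqrt n\,\rceil$. The row index becomes a variable, of degree $s-1$ instead of $n-1$, and the column index stays in Arthur's sum. At a random point the role is played by $s$ virtual vertices, one for each column, each a combination of $s$ real vertices. With two outer roles, one split role and two inner roles, both parties handle about $n^2 s$ terms.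

\begin{example}\label{ex:split}
Count triangles in the graph on $\{1,2,3,4\}$ with edges $12,13,23,34$, with role $1$ split and roles $2,3$ inner. The array has rows $(1,2)$ and $(3,4)$, hence columns $(1,3)$ and $(2,4)$. Put $\delta_1=2-X$ and $\delta_2=X-1$, so $\delta_1+\delta_2=1$. The two virtual vertices have adjacency rows
\begin{align*}
\delta_1(0,1,1,0)+\delta_2(1,1,0,1)&=(\delta_2,1,\delta_1,\delta_2),\\
\delta_1(1,0,1,0)+\delta_2(0,0,1,0)&=(\delta_1,0,1,0).
\end{align*}
A virtual vertex with row $\zeta$ contributes $\sum_{x,x'}\zeta_x\zeta_{x'}A(x,x')=2(\zeta_1\zeta_2+\zeta_1\zeta_3+\zeta_2\zeta_3+\zeta_3\zeta_4)$. This is $2+4\delta_1\delta_2$ for the first column and $2\delta_1$ for the second, so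
\[
P(X)=2+2\delta_1+4\delta_1\delta_2,\qquad P(1)=4,\quad P(2)=2,\quad P(3)=-8 .
\]
The value $P(a)$, $a\in\{1,2\}$, counts ordered triangles whose first vertex lies in row $a$, and $P(1)+P(2)=6=3!\cdot1$. Merlin sends the three values. To support the false claim of two triangles he needs a polynomial of degree at most $2$ whose values at $1$ and $2$ add up to $12$. For $p\ge5$ it differs from $P$ and agrees with it in at most two points of $\mathbb F_p$. With role $1$ fully outer the degree bound would be $6$, so Merlin would send seven values and Arthur would handle one virtual vertex; with role $1$ fully inner Arthur would handle four real vertices.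
\end{example}

For triangles the split saves nothing asymptotically, because computing the virtual rows already costs $n^2$. The value $k=5$ is the smallest odd $k$ with $n^{k/2}\ge n^2$.

\section{A polynomial that tests for a zero sum}\label{sec:zero}

With weights, the product $\prod A(v_i,v_{i'})$ must be replaced by a polynomial that also detects total weight $0$. It needs low degree, since its degree multiplies the size of Merlin's message, and fast evaluation at \emph{arbitrary} points of $\mathbb F_p$, since Arthur evaluates it once for each inner term, at virtual vertices. A univariate polynomial in the total weight of $K$ edges fails the first requirement: for $p>2KW$ it must vanish at the $2KW$ nonzero values in $[-KW,KW]$ and not at $0$, so its degree is at least $2KW$. We therefore take the bits of the weights as variables. Every function of $K(L+1)$ bits agrees with a polynomial of degree at most $1$ in each variable, but the interpolation formula for it has $2^{K(L+1)}>(2W)^K$ terms. Schoolbook addition gives a short formula, because only a bounded carry passes from one digit column to the next.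

Let $K\ge1$ be a constant. For $y=(y_e^\ell)_{1\le e\le K,\,0\le\ell\le L}\in\{0,1\}^{K(L+1)}$ put $F(y)=1$ if
\[
y_e^0=1\ \text{ for all } e\qquad\text{and}\qquad\sum_{e=1}^K\sum_{\ell=1}^L2^{\ell-1}y_e^\ell=KW,
\]
and $F(y)=0$ otherwise. The bit $y_e^0$ will record that the $e$-th pair is an edge, and $y_e^1,\dots,y_e^L$ will be the binary digits of its weight plus $W$. The shift makes all numbers nonnegative and moves the target from $0$ to $KW$.

\begin{lemma}\label{lem:zero}
For every prime $p$ there is a polynomial $\hat F$ over $\mathbb F_p$, of degree at most $1$ in each of its $K(L+1)$ variables, that agrees with $F$ on $\{0,1\}^{K(L+1)}$ and can be evaluated at any point of $\mathbb F_p^{K(L+1)}$ with $O_K(L)$ field operations.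
\end{lemma}

\begin{proof}
For $0\le h\le K$ let
\[
\chi_h(z_1,\dots,z_K)=\sum_{I\subseteq[K],\,|I|=h}\ \prod_{e\in I}z_e\prod_{e\notin I}(1-z_e),
\]
and let $\chi_h=0$ for other integers $h$. This polynomial has degree at most $1$ in each variable, costs $O_K(1)$ operations, and on Boolean inputs is the indicator of $\sum_ez_e=h$. Write $KW=\sum_{\ell=1}^L2^{\ell-1}\tau_\ell+2^Lg^*$ with $\tau_\ell\in\{0,1\}$ and $g^*=\lfloor KW/2^L\rfloor$; here $g^*\le K-1$ because $W<2^L$. Define $K\times K$ matrices $\Gamma_1,\dots,\Gamma_L$, indexed by $g,g'\in\{0,\dots,K-1\}$, and the polynomial $\hat F$ by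
\[
\Gamma_\ell[g,g']=\chi_{\tau_\ell+2g'-g}(y_1^\ell,\dots,y_K^\ell),\qquad
\hat F=\prod_{e=1}^Ky_e^0\cdot(\Gamma_1\Gamma_2\cdots\Gamma_L)[0,g^*].
\]
Different levels $\ell$ use disjoint sets of variables, so $\hat F$ has degree at most $1$ in each variable. To evaluate it, multiply a row vector successively by the $L$ matrices.

Let $y$ be Boolean, with column sums $h_\ell=\sum_ey_e^\ell$ and total $\Sigma=\sum_{\ell=1}^L2^{\ell-1}h_\ell$. Define the carries $g_\ell$ and digits $\omega_\ell\in\{0,1\}$ by $g_0=0$ and $h_\ell+g_{\ell-1}=\omega_\ell+2g_\ell$. If $g_{\ell-1}\le K-1$ then $2g_\ell\le2K-1$, so all carries lie in the index range. Multiplying the defining equation by $2^{\ell-1}$ and summing over $\ell$ gives $\Sigma=\sum_\ell2^{\ell-1}\omega_\ell+2^Lg_L$. Hence $\Sigma=KW$ if and only if $\omega_\ell=\tau_\ell$ for all $\ell$ and $g_L=g^*$. On the other hand, $(\Gamma_1\cdots\Gamma_L)[0,g^*]$ counts the sequences $0=g'_0,g'_1,\dots,g'_L=g^*$ with $h_\ell+g'_{\ell-1}=\tau_\ell+2g'_\ell$ for all $\ell$. By induction on $\ell$, such a sequence must be the carry sequence, with $\omega_\ell=\tau_\ell$ throughout. So the count is $1$ if $\Sigma=KW$ and $0$ otherwise,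 and $\hat F(y)=F(y)$.
\end{proof}

For example, let $K=2$, $W=1$, $L=2$. The target is $2$, so $\tau_1=0$, $\tau_2=1$, $g^*=0$, and with $y^\ell=(y^\ell_1,y^\ell_2)$,
\[
(\Gamma_1\Gamma_2)[0,0]=\chi_0(y^1)\,\chi_1(y^2)+\chi_2(y^1)\,\chi_0(y^2).
\]
The first term detects $2+0$ and $0+2$, the second detects $1+1$.

\section{The block protocol}\label{sec:block}

For Theorem~\ref{thm:main} each role ranges over all vertices. For sparse graphs we shall want two roles to range jointly over the edges, or three over the triangles, and to restrict which edges a pair of roles may use. The protocol is the same in all cases, so we set it up once. Fix $k\ge3$, let $K=\binom k2$, and let $\vec E=\{(u,v):\{u,v\}\in E\}$.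

\begin{definition}\label{def:block}
A \emph{block system} consists of sets $E_{ij}\subseteq\vec E$ for $1\le i<j\le k$, given as lists; a partition of the roles $\{1,\dots,k\}$ into \emph{blocks} $B_1,\dots,B_q$; and for each block a list $\Lambda_\beta$ of distinct tuples $(v_i)_{i\in B_\beta}$ of vertices together with a \emph{shape} $(s_\beta,t_\beta)$ of positive integers, bounded by a polynomial in $n$, with $s_\beta t_\beta\ge|\Lambda_\beta|$. We put
\[
A_\beta=s_\beta t_\beta,\qquad S=\prod_\beta s_\beta,\qquad T=\prod_\beta t_\beta .
\]
The \emph{value} $Z$ of the system is the number of elements $(v_1,\dots,v_k)$ of $\prod_\beta\Lambda_\beta$ with $(v_i,v_j)\in E_{ij}$ for all $i<j$ and $\sum_{i<j}w(v_i,v_j)=0$. A block is \emph{outer} if $t_\beta=1$ and \emph{inner} if $s_\beta=1$.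
\end{definition}

The tuples in each list are distinct, so $0\le Z\le n^k$. A system is \emph{full} if every $E_{ij}$ equals $\vec E$ and every $\Lambda_\beta$ consists of all ordered cliques of size $|B_\beta|$. In a full system $Z$ counts all orderings of all zero-weight $k$-cliques, so $Z=k!\,N_{\mathrm{true}}$, where $N_{\mathrm{true}}$ is the number of these cliques.

\subsection{The polynomial}

Write $\Lambda_\beta$ row by row into an $s_\beta\times t_\beta$ array: the cell $(a,b)$ holds the tuple at position $(a-1)t_\beta+b$, with entries $v_i(a,b)$ for $i\in B_\beta$. If there is no such tuple, the cell is empty and $v_i(a,b)=\bot$, a dummy symbol. For $i<j$ and $u,v\in V\cup\{\bot\}$ define bits $\phi_{ij}^0(u,v),\dots,\phi_{ij}^L(u,v)$ as follows. If $(u,v)\in E_{ij}$, then $\phi_{ij}^0(u,v)=1$ and $\phi^\ell_{ij}(u,v)$ is the $\ell$-th lowest binary digit of $w(u,v)+W\in[0,2W]$; these $L$ digits represent the number fully because $2W<2^L$. Otherwise all the bits are $0$. With the index $e$ of Section~\ref{sec:zero} running over the $K$ pairs $i<j$,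
\begin{equation}\label{eq:F}
F\big((\phi^\ell_{ij}(v_i,v_j))_{i<j,\,\ell}\big)=1
\iff (v_i,v_j)\in E_{ij}\text{ for all }i<j\text{ and }\textstyle\sum_{i<j}w(v_i,v_j)=0 .
\end{equation}
In particular the left side is $0$ as soon as one $v_i$ is $\bot$.

Let $p>\max_\beta s_\beta$ be prime. We replace the row index of block $\beta$ by a variable $X_\beta$. For a choice of columns $b=(b_1,\dots,b_q)\in\prod_\beta[t_\beta]$ and roles $i<j$ with $i\in B_\beta$, $j\in B_\gamma$, define over $\mathbb F_p$
\begin{equation}\label{eq:phi}
\hat\phi^\ell_{ij}[b](X)=
\begin{cases}
\displaystyle\sum_{a\in[s_\beta]}\sum_{a'\in[s_\gamma]}\delta^{(s_\beta)}_a(X_\beta)\,\delta^{(s_\gamma)}_{a'}(X_\gamma)\,\phi^\ell_{ij}\big(v_i(a,b_\beta),v_j(a',b_\gamma)\big),&\beta\ne\gamma,\\[3ex]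
\displaystyle\sum_{a\in[s_\beta]}\delta^{(s_\beta)}_a(X_\beta)\,\phi^\ell_{ij}\big(v_i(a,b_\beta),v_j(a,b_\beta)\big),&\beta=\gamma.
\end{cases}
\end{equation}
In the second case both vertices come from the same cell, so one sum suffices. Let
\[
P(X_1,\dots,X_q)=\sum_{b\in\prod_\beta[t_\beta]}\hat F\Big(\big(\hat\phi^\ell_{ij}[b](X)\big)_{i<j,\ 0\le\ell\le L}\Big),\qquad d_\beta=K(L+1)(s_\beta-1).
\]

\begin{lemma}\label{lem:P}
The degree of $P$ in $X_\beta$ is at most $d_\beta$, and $\sum_{x\in\prod_\beta[s_\beta]}P(x)\equiv Z\pmod p$.
\end{lemma}

\begin{proof}
Each of the $K(L+1)$ arguments of $\hat F$ has degree at most $s_\beta-1$ in $X_\beta$, and $\hat F$ has degree at most $1$ in each argument. This gives the degree bound. At $x\in\prod_\beta[s_\beta]$ the Lagrange polynomials are indicators, so $\hat\phi^\ell_{ij}[b](x)=\phi^\ell_{ij}(v_i(x_\beta,b_\beta),v_j(x_\gamma,b_\gamma))\in\{0,1\}$, and $\hat F$ agrees with $F$ there. A pair $(x,b)$ is a choice of one cell $(x_\beta,b_\beta)$ in each array. Choices with an empty cell contribute $0$. The others correspond bijectively to the elements of $\prod_\beta\Lambda_\beta$ and contribute $1$ exactly under the condition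 in~\eqref{eq:F}.
\end{proof}

The polynomial $\hat\phi^\ell_{ij}[b]$ depends on $b$ only through $b_\beta$ and $b_\gamma$. So for a point $r\in\mathbb F_p^q$ the values $\hat\phi^\ell_{ij}[b](r)$ form, for each triple $(i,j,\ell)$, a table with $t_\beta t_\gamma$ entries if $\beta\ne\gamma$ and $t_\beta$ entries if $\beta=\gamma$. \emph{Tabulation} is the task of computing these $K(L+1)$ tables from $p$, $r$ and the numbers $\delta^{(s_\beta)}_a(r_\beta)$. It is the analogue of computing the rows of the virtual vertices.

\subsection{The protocol}

\begin{proposition}\label{prop:protocol}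
For every block system there is a Merlin--Arthur protocol for the claim ``$Z=z$'' with perfect completeness and soundness error at most $\varepsilon$. The proof has length $\tilde O(S)$, and Arthur's time is $\tilde O(S+T)$ plus the time of one tabulation modulo a prime with $O(\log n)$ bits.
\end{proposition}

\begin{proof}
Let $\kappa$ be the least integer with $2^\kappa\ge n^k+\sum_\beta(d_\beta+1)/\varepsilon$. Then $\kappa=O(\log n)$, because $k$ is fixed and the $s_\beta$ and $1/\varepsilon$ are polynomially bounded. Every $p>2^\kappa$ satisfies $p>n^k$ and $p>d_\beta+1\ge s_\beta$.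

Merlin sends a number $p$ and a table on the grid $\prod_\beta[d_\beta+1]$ with entries in $\{0,\dots,p-1\}$, supposedly the values of $P$. Sending values rather than coefficients lets Arthur read the required sum off the table, since $[s_\beta]\subseteq[d_\beta+1]$. Arthur rejects a malformed proof and otherwise proceeds as follows.
\begin{enumerate}
\item He checks that $2^\kappa<p<2^{\kappa+1}$, that $p$ is prime, and that $0\le z\le n^k$. If so, the table defines by~\eqref{eq:interp} a polynomial $\tilde P$ over $\mathbb F_p$ of degree at most $d_\beta$ in $X_\beta$.
\item He checks that $\sum_{x\in\prod_\beta[s_\beta]}\tilde P(x)\equiv z\pmod p$.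
\item With $q\kappa$ coin flips he picks $r$ uniformly from $\{0,\dots,2^\kappa-1\}^q\subseteq\mathbb F_p^q$ and checks that $\tilde P(r)=P(r)$.
\end{enumerate}
He accepts if all checks pass.

\emph{Cost.} Since $d_\beta+1\le K(L+1)s_\beta$ and $q\le k$, the grid has at most $(K(L+1))^kS=\tilde O(S)$ points; this is where $L=O(\log n)$ is needed. Step~1 takes polylogarithmic time and step~2 is linear in the table. In step~3, Arthur computes all $\delta^{(d_\beta+1)}_x(r_\beta)$ and $\delta^{(s_\beta)}_a(r_\beta)$ in time $\tilde O(\sum_\beta(d_\beta+1))=\tilde O(S)$, and then $\tilde P(r)$ from~\eqref{eq:interp} in time $\tilde O(S)$. For $P(r)$ he tabulates and then adds $T$ values of $\hat F$. Each needs $K(L+1)$ lookups and, by Lemma~\ref{lem:zero}, $O(L)$ field operations.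

\emph{Completeness.} Let $z=Z$. Merlin sends a prime in the required range, which exists by Bertrand's postulate, and the values of $P$ on the grid. By the degree bound in Lemma~\ref{lem:P} and uniqueness of interpolation, $\tilde P=P$. Steps~1 and~2 pass because $Z\le n^k$ and by Lemma~\ref{lem:P}; the primality test is deterministic, so it never errs. Step~3 passes for every $r$.

\emph{Soundness.} Let $z\ne Z$ and suppose steps~1 and~2 pass. Then $z$ and $Z$ are distinct integers in $[0,n^k]$ and $p>n^k$, so $z\not\equiv Z\pmod p$. (Without the range check, the false claim $z=Z+p$ would be accepted.) Thus $\tilde P$ and $P$ have different sums over $\prod_\beta[s_\beta]$, and $\tilde P-P$ is a nonzero polynomial of total degree at most $\sum_\beta d_\beta$. By the Schwartz--Zippel lemma, which needs $p$ to be prime, step~3 passes with probability at most $\sum_\beta d_\beta/2^\kappa\le\varepsilon$.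
\end{proof}

\subsection{Five-cliques in dense graphs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $k=5$ and $s=\lceil\sqrt n\,\rceil$. Take the full system with the five blocks $\{1\},\dots,\{5\}$, each with the list $V$, and with shapes
\[
(n,1),\quad(n,1),\quad(s,s),\quad(1,n),\quad(1,n).
\]
Then $S=T=n^2s=O(n^{2.5})$ and $Z=120\,N_{\mathrm{true}}$. On the claim $N$, Arthur runs the protocol of Proposition~\ref{prop:protocol} with $z=120N$; the claim $Z=z$ holds if and only if $N=N_{\mathrm{true}}$.

It remains to tabulate. Arthur first stores the bits $\phi^\ell_{ij}(u,v)$ in $n\times n$ arrays, in time $\tilde O(n^2)$. All pairs of roles lie in different blocks. For such a pair the table has $t_\beta t_\gamma$ entries, each a sum of $s_\beta s_\gamma$ terms by~\eqref{eq:phi}, so direct evaluation takes $O(A_\beta A_\gamma)$ operations. Every $A_\beta$ is $n$ or $s^2\le(\sqrt n+1)^2=O(n)$, so all $10(L+1)$ tables cost $\tilde O(n^2)$. Proof length and running time are $\tilde O(n^{2.5})$.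
\end{proof}

In this system $d_4=d_5=0$, so $P$ is a polynomial in three variables, of degree $O(Ln)$ in $X_1$ and $X_2$ and $O(L\sqrt n)$ in $X_3$. The saving over an outer third role is the lower degree in $X_3$; the saving over an inner third role is that Arthur sums over $s$ columns instead of $n$ vertices.

\section{Sparse graphs and larger cliques}\label{sec:sparse}

In one $O(n+m)$ scan Arthur discards the isolated vertices, which lie in no $k$-clique. If $m=0$ he accepts exactly the claim $N=0$. So let $m\ge1$, let $V$ now denote the set of remaining vertices, relabeled by $[n_1]$ with $n_1\le\min\{n,2m\}$, and let $M=|\vec E|=2m$. The letter $n$, also inside $\tilde O$, keeps its original meaning.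

In a sparse graph two roles should range over the $M$ ordered edges rather than over all pairs of vertices. An \emph{edge block} is a block with two roles and list $\vec E$. It costs $m^{1/2}$ per role, so $k$ roles give $ST\approx m^{k/2}$ and one may hope for $S\approx T\approx m^{k/4}$. Two difficulties arise: direct tabulation is too slow, and an odd $k$ cannot be partitioned into edge blocks.

\subsection{Tabulation through the vertex set}

Direct tabulation costs $A_\beta A_\gamma$, which is of order $m^2$ for two edge blocks and exceeds $m^{k/4}$ for $k<8$. But a term in the first case of~\eqref{eq:phi} depends on the two cells only through the vertices $v_i$ and $v_j$. Collecting cells by vertex turns the double sum into a bilinear form in a matrix with at most $2m$ nonzero entries.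

\begin{lemma}\label{lem:block}
The value of a block system can be certified, with perfect completeness and soundness error at most $\varepsilon$, in Merlin--Arthur time
\begin{equation}\label{eq:block}
\tilde O\Big(S+T+m+\sum_\beta A_\beta+\sum_{\beta<\gamma}\min\big\{t_\beta(m+A_\gamma),\ t_\gamma(m+A_\beta)\big\}\Big).
\end{equation}
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:protocol} it suffices to tabulate within this bound. Arthur sorts each $E_{ij}$, with the weights attached, in time $\tilde O(m)$; then any bit $\phi^\ell_{ij}(u,v)$ is found by binary search. Fix $(i,j,\ell)$ with $i\in B_\beta$, $j\in B_\gamma$. If $\beta=\gamma$, the table has $t_\beta$ entries with $s_\beta$ terms each, and costs $\tilde O(A_\beta)$.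

Let $\beta\ne\gamma$. For a column $b_\beta$ define $\xi,\zeta\colon V\to\mathbb F_p$ by
\[
\xi(u)=\sum_{a:\ v_i(a,b_\beta)=u}\delta_a^{(s_\beta)}(r_\beta),\qquad
\zeta(v)=\sum_{u\in V}\xi(u)\,\phi^\ell_{ij}(u,v),
\]
and put $\zeta(\bot)=0$. Thus $\xi$ is the virtual vertex that plays role $i$ in column $b_\beta$, and $\zeta$ is its row. Grouping the terms of~\eqref{eq:phi} by $u=v_i(a,b_\beta)$ gives
\[
\hat\phi^\ell_{ij}[b](r)=\sum_{a'\in[s_\gamma]}\delta^{(s_\gamma)}_{a'}(r_\gamma)\,\zeta\big(v_j(a',b_\gamma)\big).
\]
Computing $\xi$ as an array takes $O(n_1+s_\beta)$ operations. Computing $\zeta$ takes $O(n_1+m)$ operations, by one pass over $E_{ij}$. The last display, for all columns $b_\gamma$, takes $O(s_\gamma t_\gamma)$ operations. Since $n_1\le2m$, which is why isolated vertices were removed, the total over the $t_\beta$ columns $b_\beta$ is $O(A_\beta+t_\beta(m+A_\gamma))$. Grouping by $v=v_j(a',b_\gamma)$ instead exchanges $\beta$ and $\gamma$, and Arthur takes the cheaper order. There are $K(L+1)=O(\log n)$ triples $(i,j,\ell)$.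
\end{proof}

In all systems below the last sum in~\eqref{eq:block} is absorbed by the other terms, for the following reason.

\begin{corollary}\label{cor:block}
Suppose that every block, with at most one exception, is outer or has shape $(1,M)$. Then the time is $\tilde O(S+T+m+\sum_\beta A_\beta)$.
\end{corollary}

\begin{proof}
Of any two blocks, one is not the exception; call it $\gamma$ and the other $\beta$. If $t_\gamma=1$, the minimum in~\eqref{eq:block} is at most $m+A_\beta$. If $(s_\gamma,t_\gamma)=(1,M)$, it is at most $t_\beta(m+M)=\frac32t_\beta t_\gamma\le\frac32T$. The number of pairs is at most $\binom k2$.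
\end{proof}

\subsection{Triangle blocks}

For odd $k$ we need a block of odd size at the same rate $m^{1/2}$ per role. A single role ranging over $V$ may cost up to $2m$, but three roles ranging over the triangles have the right rate. A \emph{triangle block} has three roles and lists all ordered triangles.

\begin{lemma}\label{lem:tri}
The graph $G$ has $O(m^{3/2})$ triangles, and they can be listed deterministically in time $\tilde O(m^{3/2})$.
\end{lemma}

\begin{proof}
Order the vertices by degree, breaking ties by label, and orient each edge toward its larger endpoint. If $u$ has out-degree $d^+(u)=d$, then its $d$ out-neighbors have degree at least $\deg(u)\ge d$, so $d^2\le2m$. A triangle is found exactly once by testing, for its smallest vertex $u$, whether a pair of out-neighbors of $u$ is adjacent. The number of tests is at most $\sum_ud^+(u)^2\le\sqrt{2m}\sum_ud^+(u)=\sqrt2\,m^{3/2}$, and each is a binary search in the sorted list $\vec E$.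
\end{proof}

\subsection{Proof of Theorem~\ref{thm:sparse}}

In each case Arthur constructs a block system deterministically from $G$, within the stated time, and Corollary~\ref{cor:block} applies. For a full system he runs the protocol with $z=k!\,N$.

\paragraph{The case $k=3$.} Take the full system with an edge block of shape $(M,1)$ and a one-role block with list $V$ and shape $(1,n_1)$. Then $S$, $T$, $A_1$, $A_2$ are all at most $2m$.

\paragraph{The cases $k=4$ and $k\ge6$.} Let $\theta=0$ for even $k$ and $\theta=1$ for odd $k$, and write $k=2\mu+3\theta$. We use a full system with $\mu$ edge blocks and $\theta$ triangle blocks. The triangle block, if present, is outer, of shape $(\max\{1,|\Lambda|\},1)$ for its list $\Lambda$. It contributes a factor $O(m^{3/2})$ to $S$, so the edge blocks should contribute the exponent $k/4-3\theta/2$. This number is nonnegative, because $k\ge7$ when $\theta=1$. Write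
\[
\frac k4-\frac{3\theta}2=j+\sigma,\qquad j\ge0\text{ an integer},\quad 0\le\sigma<1 .
\]
Since $\mu=k/2-3\theta/2>j+\sigma$, we have $\mu\ge j+1$. Give $j$ edge blocks the shape $(M,1)$, give one the shape $(s,t)$ with $s=\lceil M^\sigma\rceil$ and $t=\lceil M/s\rceil$, and give the remaining $\mu-j-1$ the shape $(1,M)$. For instance, $(\mu,j,\sigma)$ is $(2,1,0)$, $(3,1,\frac12)$, $(2,0,\frac14)$, $(3,0,\frac34)$ for $k=4,6,7,9$. We have $s\le2M^\sigma$, $t\le2M^{1-\sigma}$, and $M\le st\le M+s\le2M$. Therefore
\[
S=O\big(m^{3\theta/2+j+\sigma}\big)=O(m^{k/4}),\qquad T=O\big(m^{\mu-j-\sigma}\big)=O(m^{k/4}),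
\]
where $\mu-j-\sigma=k/2-k/4$. The edge blocks have $A_\beta=O(m)$. For odd $k\ge7$, listing the triangles and the term $A_\beta=O(m^{3/2})$ of the triangle block stay within $\tilde O(m^{k/4})$. Only the block of shape $(s,t)$ can be an exception in Corollary~\ref{cor:block}, so the time is $\tilde O(m^{k/4})$.

For $k=5$ this scheme breaks down: a complete graph has $\Theta(m^{3/2})$ triangles, and Arthur cannot go through the list within $m^{5/4}$ steps. We give two substitutes, and Arthur uses the first if $n_1\le m^{2/3}$ and the second otherwise.

\paragraph{The case $k=5$, bound $m\sqrt n$.} Take the full system with the edge block $\{1,2\}$ of shape $(M,1)$, the block $\{3\}$ with list $V$ and shape $(s,s)$, $s=\lceil\sqrt{n_1}\,\rceil$, and the edge block $\{4,5\}$ of shape $(1,M)$. Then $S=T=Ms=O(m\sqrt{n_1})$, and every $A_\beta$ is $O(m)$ because $s^2=O(n_1)$.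

\paragraph{The case $k=5$, bound $m^{4/3}$.} The split block is cheap when its list is short, and the triangle block is cheap when degrees are small. For a threshold $\Delta$ let $H$ be the set of vertices of degree at least $\Delta$, so $|H|\le2m/\Delta$. Cliques that meet $H$ will cost about $m\sqrt{m/\Delta}$ and cliques that avoid $H$ about $m\Delta$. These agree for $\Delta=m^{1/3}$, which we fix; then $|H|\le2m^{2/3}$. Let $N_1$ and $N_2$ be the numbers of zero-weight $5$-cliques that meet and that avoid $H$.

\emph{Cliques meeting $H$.} Use the three blocks of the previous case, but give $\{3\}$ the list $H$ and the shape $(s,s)$ with $s=\max\{1,\lceil\sqrt{|H|}\,\rceil\}=O(m^{1/3})$. In a system with all $E_{ij}=\vec E$, a clique would be counted in proportion to its number of vertices in $H$, and the value would not determine $N_1$. We therefore force role $3$ to be the vertex of the clique in $H$ with the smallest label. Let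
\[
D=\{(u,v)\in\vec E:\ u\in H,\text{ and } v\notin H\text{ or }v>u\},
\]
put $E_{34}=E_{35}=D$ and $E_{13}=E_{23}=\{(v,u):(u,v)\in D\}$, and let the other $E_{ij}$ be $\vec E$. A tuple is counted exactly if it orders a zero-weight clique with $v_3$ its smallest vertex in $H$. The other four vertices may come in any order, so the value is $Z_1=24N_1$. Here $S=T=Ms=O(m^{4/3})$ and every $A_\beta$ is $O(m)$.

\emph{Cliques avoiding $H$.} Let $\vec E'$ be the set of pairs in $\vec E$ with both vertices outside $H$, and let all $E_{ij}$ be $\vec E'$. Arthur lists the ordered triangles of $G-H$: for each $(u,v)\in\vec E'$ and each of the fewer than $m^{1/3}$ neighbors $x\notin H$ of $u$, he tests whether $(v,x)\in\vec E'$. This takes time $\tilde O(m^{4/3})$ and yields a list $\Lambda$ of at most $2m^{4/3}$ triples. Take the block $\{1,2,3\}$ with list $\Lambda$ and shape $(\max\{1,|\Lambda|\},1)$ and the block $\{4,5\}$ with list $\vec E'$ and shape $(1,M)$. The value is $Z_2=120N_2$, and $S=A_1=O(m^{4/3})$, $T=A_2=M$.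

Merlin sends numbers $z_1,z_2$ and proofs for the claims $Z_1=z_1$ and $Z_2=z_2$. Arthur accepts if $120N=5z_1+z_2$ and both protocols accept. Since $5Z_1+Z_2=120N_{\mathrm{true}}$, a true claim $N$ is accepted with probability $1$ on the honest proofs. If $N$ is false and the identity holds, then $z_1\ne Z_1$ or $z_2\ne Z_2$, and the corresponding protocol accepts with probability at most $\varepsilon$.

\paragraph{Bounds in terms of $n$.} From $m\le n^2/2$ we get $m^{k/4}\le n^{k/2}$ and $m\sqrt n\le n^{5/2}$, and the scan costs $O(n^2)$. So the time is $\tilde O(n^{k/2})$ for every $k\ge4$. This completes the proof of Theorem~\ref{thm:sparse}. \hfill$\square$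

\section{A lower bound for Arthur}\label{sec:lower}

A proof of non-existence becomes false when one suitable weight is changed. If every weight in a large set has this property, Arthur has to look at almost all of them, whatever Merlin sends. Here a \emph{read} returns the weight of one edge, and reads are Arthur's only access to the weights.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $q\ge1$ and $n\ge2q+k-2$. Take disjoint vertex sets $U_1,U_2,C$ with $|U_1|=|U_2|=q$ and $|C|=k-2$. Join all pairs in $U_1\cup U_2\cup C$ except those inside $U_1$ and those inside $U_2$, and leave the remaining vertices isolated. Edges between $U_1$ and $U_2$ have weight $1$ and all other edges have weight $0$. Call this input $G$. It has $q^2+2q(k-2)+\binom{k-2}2=\Theta(q^2)$ edges.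

A clique contains at most one vertex of each $U_i$, so a $k$-clique consists of $C$, one vertex of $U_1$ and one of $U_2$. Its weight is $1$. Hence $G$ has no zero-weight $k$-clique, and by perfect completeness some proof $\pi$ of this claim (of the claim $N=0$, for counting) is accepted with probability $1$.

Fix $(u_1,u_2)\in U_1\times U_2$, and let $\rho(u_1,u_2)$ be the probability that Arthur, run on $G$ and $\pi$, reads $w(u_1,u_2)$. Let $G'$ arise from $G$ by changing this weight to $0$. Then $C\cup\{u_1,u_2\}$ is a zero-weight $k$-clique, so the claim is false for $G'$. For every outcome of the coins on which Arthur does not read $w(u_1,u_2)$ in $G$, his runs on $(G,\pi)$ and $(G',\pi)$ coincide. So he accepts $(G',\pi)$ with probability at least $1-\rho(u_1,u_2)$, and soundness gives $\rho(u_1,u_2)\ge1-\varepsilon$. Summing over the $q^2$ pairs, the expected number of weights read on $(G,\pi)$ is at least $(1-\varepsilon)q^2$, and so is the worst-case number. Take $q=\lfloor(n-k+2)/2\rfloor$ for the first claim and $q=\lceil\sqrt m\,\rceil$ for the second.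
\end{proof}

The assumption $k\ge3$ is not needed for this argument to run, but the assumption $\varepsilon<1$ is: for $\varepsilon=1$ Arthur may accept without reading anything.

By Theorem~\ref{thm:lower}, for constant $\varepsilon$ the bounds $\tilde O(m)$ of Theorem~\ref{thm:sparse} for $k=3$ and $k=4$, and hence $\tilde O(n^2)$ in dense graphs, are optimal up to polylogarithmic factors. For $k=5$ we do not claim that the exponent $2.5$ is optimal: the lower bound proved here is $\Omega(n^2)$.

\begin{thebibliography}{1}

\bibitem{source}
\emph{Improved Merlin--Arthur Protocols for Central Problems in Fine-Grained Complexity}.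
\texttt{https://par.nsf.gov/servlets/purl/10472492}

\end{thebibliography}
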